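
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem*{conjecture}{Conjecture}

\title{One-point zero divisors for logarithmically subharmonic\\ weights need not be star-shaped}


\begin{abstract}
For a logarithmically subharmonic weight on the unit disk that reproduces the origin, it was conjectured that every one-point zero divisor of the weighted Bergman space is univalent, has a range that is star-shaped about the origin, and is bounded by $3$. We disprove the conjecture: star-shapedness fails. The simplest counterexamples are squared moduli of one-point zero divisors of the unweighted space, with the zero close to the unit circle. Such a zero makes a small dent in the boundary of the range of the divisor, and the slope of the dent does not tend to zero with its size. Placing dents inside dents, we find for every $\alpha\neq0$ a weight for which the range of the divisor at $\alpha$ is star-shaped about none of its points, while univalence and the bound $3$ persist, and a single weight for which the conjectured geometry fails at all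 $\alpha\neq0$ at once.
\end{abstract}

\section{The question and the answer}

Let $\mathbb D$ be the open unit disk, $\mathbb T=\partial\mathbb D$, and let $d\Sigma(z)=\pi^{-1}\,dx\,dy$ be normalized area measure on $\mathbb D$. A \emph{weight} is a nonnegative area-integrable function $\omega$ on $\mathbb D$. It is \emph{logarithmically subharmonic} if $\log\omega$ is subharmonic, and \emph{reproducing} (for the origin) if
\[
\int_{\mathbb D}h\,\omega\,d\Sigma=h(0)\qquad\text{for every bounded harmonic function $h$ on $\mathbb D$.}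
\]
By the mean value property the constant weight $1$ is reproducing. Let $P^2(\mathbb D,\omega)$ be the closure of the analytic polynomials in $L^2(\mathbb D,\omega\,d\Sigma)$, with inner product $\langle f,g\rangle_\omega=\int_{\mathbb D} f\bar g\,\omega\,d\Sigma$ and norm $\|f\|_\omega$, and let $K_\omega(z,\zeta)$ be its reproducing kernel, so that $f(\zeta)=\langle f,K_\omega(\cdot,\zeta)\rangle_\omega$.

If $\omega$ is reproducing, then $\langle f,1\rangle_\omega=f(0)$ for polynomials $f$, hence for all $f\in P^2(\mathbb D,\omega)$. Thus $K_\omega(\cdot,0)=1$ and $K_\omega(0,\cdot)=1$. In particular $\|1\|_\omega=1$, and the Cauchy--Schwarz inequality gives $1=\langle K_\omega(\cdot,\alpha),1\rangle_\omega\le K_\omega(\alpha,\alpha)^{1/2}$. Equality would force $K_\omega(\cdot,\alpha)=1$, that is, $f(\alpha)=f(0)$ for all polynomials. So $K_\omega(\alpha,\alpha)>1$ for $\alpha\ne0$, and the following function is well defined: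
\begin{equation}\label{eq:divisor}
\varphi_\alpha(z)=\bigl(1-K_\omega(\alpha,\alpha)^{-1}\bigr)^{-1/2}\Bigl(1-\frac{K_\omega(z,\alpha)}{K_\omega(\alpha,\alpha)}\Bigr),\qquad \alpha\in\mathbb D\setminus\{0\}.
\end{equation}
It is called the \emph{one-point zero divisor} at $\alpha$. The second factor is the orthogonal projection of $1$ onto $\{f:f(\alpha)=0\}$, and its squared norm is $1-K_\omega(\alpha,\alpha)^{-1}$. Hence, among all functions of norm $1$ that vanish at $\alpha$, $\varphi_\alpha$ is the one with the largest real part at $0$.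

A domain is \emph{star-shaped} with respect to (or about) one of its points $c$ if it contains the segment from $c$ to each of its points.

\begin{conjecture}[\cite{HJS}]
Let $\omega$ be a logarithmically subharmonic reproducing weight on $\mathbb D$. Then, for each $\alpha\in\mathbb D\setminus\{0\}$, the one-point zero divisor $\varphi_\alpha$ in $P^2(\mathbb D,\omega)$ is univalent and maps $\mathbb D$ onto a domain that is star-shaped with respect to the origin. Moreover, $|\varphi_\alpha(z)|<3$ for all $z\in\mathbb D$.
\end{conjecture}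

For $\omega=1$ all three assertions are true (Section~\ref{sec:unweighted}). There $\sup|\varphi_\alpha|=(2+|\alpha|)/\sqrt{2-|\alpha|^2}$, which tends to $3$ as $|\alpha|\to1$, so $3$ is the natural constant. The conjecture says that this picture survives under logarithmic subharmonicity. It does not. Let
\[
\theta_*=\arccos\frac{95}{32\sqrt{10}}\in(0,\tfrac\pi2),\qquad \cos\theta_*\approx0.9388 .
\]

\begin{theorem}\label{thm:one}
Let $\alpha\in(0,1)$ satisfy $\frac{\alpha}{2-\alpha^2}>\cos\theta_*$ (for instance $\alpha=0.98$, where the left side is $\approx0.9427$). Let $\xi=e^{it}$, where $t\in(0,\frac\pi2)$ and $\cos t=\frac{\alpha}{2-\alpha^2}$, and let $\beta=(1-\varepsilon)\xi$ with $0<\varepsilon<1$. Let $F_\beta$ be the one-point zero divisor at $\beta$ for the weight $1$, and $\omega=|F_\beta|^2$. Then $\omega$ is a logarithmically subharmonic reproducing weight, and for all sufficiently small $\varepsilon>0$ the function $\varphi_\alpha$ for $\omega$ is univalent and satisfies $|\varphi_\alpha|<3$, but $\varphi_\alpha(\mathbb D)$ is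 not star-shaped with respect to $0$.
\end{theorem}

``Near'' a compact set means ``on an open neighborhood of'' it. We write $\varphi^{(1)}_\alpha$ for the divisor \eqref{eq:divisor} with $\omega=1$.

\begin{theorem}\label{thm:two}
\textup{(A)} For every $\alpha\in\mathbb D\setminus\{0\}$ and $\eta>0$ there is a logarithmically subharmonic reproducing weight $\omega=|G|^2$, with $G$ analytic near $\overline{\mathbb D}$, such that $\varphi_\alpha$ is analytic near $\overline{\mathbb D}$, injective on $\overline{\mathbb D}$, and uniformly $\eta$-close to $\varphi^{(1)}_\alpha$ on $\mathbb D$ (so $|\varphi_\alpha|<3$ if $\eta$ is small), but $\varphi_\alpha(\mathbb D)$ is not star-shaped with respect to any of its points.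

\textup{(B)} There is one such weight $\omega=|G|^2$, logarithmically subharmonic and reproducing with $G$ analytic near $\overline{\mathbb D}$, such that for every $\alpha\in\mathbb D\setminus\{0\}$ the function $\varphi_\alpha$ is not a univalent map onto a domain that is star-shaped with respect to some point.
\end{theorem}

In the examples of Theorem~\ref{thm:one}, and in those of Theorem~\ref{thm:two}(A) with $\eta$ small, only star-shapedness is violated. We do not decide whether univalence, or the bound $3$, holds for every logarithmically subharmonic reproducing weight.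

\medskip
\noindent\textbf{The idea.} Let $\omega$ be a sufficiently regular reproducing weight, and let $\varphi_\beta$ be a divisor for $\omega$ whose only zero in $\overline{\mathbb D}$ is a simple one at $\beta$. Then $\omega|\varphi_\beta|^2$ is again reproducing, and its kernel is explicit in terms of $K_\omega$. Move $\beta=(1-\varepsilon)\xi$ to $\xi\in\mathbb T$, fix $\alpha$, and compare the new kernel $k_\varepsilon$ at $\alpha$ with the old one, $k$. We will find that $k_\varepsilon\to k$ uniformly, while
\[
k_\varepsilon'(z)\approx\ell'(s)\,k'(z),\qquad s=\frac{1-\bar\xi z}{\varepsilon},\qquad \ell(s)=\frac{(s+1)^2}{s+3}.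
\]
So a dent of size comparable to $\varepsilon$ appears in the image of $\mathbb T$. Up to scaling and rotation its shape approaches that of a fixed curve. On its two flanks the tangent is turned, in opposite directions, by angles up to about $\theta_*$ (about $20^\circ$), and these angles do not shrink with $\varepsilon$. For $\omega=1$ and $\alpha$ near $1$ the range of $\varphi_\alpha$ is star-shaped about $0$ with little to spare at two boundary points, which are complex conjugates of each other. A single dent at one of them gives Theorem~\ref{thm:one}. For Theorem~\ref{thm:two} we put a much smaller dent on the steepest part of one flank of the first, a still smaller one on the steepest part of the corresponding flank of the second, and so on. The turning angles add up, and after eleven steps the tangent turns clockwise by more than $\pi$, which is impossible for the boundary of a range that is star-shaped about some point.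

\section{A boundary test for star-shapedness}

\begin{lemma}\label{lem:test}
Let $\varphi$ be analytic near $\overline{\mathbb D}$ and univalent in $\mathbb D$, and let $\varphi(\mathbb D)$ be star-shaped with respect to $c=\varphi(z_1)$, $z_1\in\mathbb D$. Then $\varphi\ne c$ on $\mathbb T$ and
\begin{equation}\label{eq:star}
\operatorname{Re}\frac{z\varphi'(z)}{\varphi(z)-c}\ge0\qquad(z\in\mathbb T).
\end{equation}
If moreover $\varphi'\ne0$ on an arc of $\mathbb T$ running counterclockwise from $a$ to $e$, then the continuous argument of $z\varphi'(z)$ changes by at least $-\pi$ from $a$ to $e$.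
\end{lemma}

\begin{proof}
Suppose $\varphi(z_0)=c$ with $z_0\in\mathbb T$. For $z\in\mathbb D$ near $z_0$ the value $\varphi(z)$ is near $c$, so by the open mapping theorem it is also taken near $z_1$. This contradicts univalence. Hence $\varphi\neq c$ on $\mathbb T$.

Let $\psi$ be a disk automorphism with $\psi(0)=z_1$ and put $f=\varphi\circ\psi-c$. Then $f$ is univalent, $f(0)=0$, and $f(\mathbb D)$ is star-shaped about $0$. This implies $\operatorname{Re}(wf'/f)\ge0$ in $\mathbb D$ (see \cite[Thm.~2.10]{Duren}). Indeed, for $0<\delta<1$ the map $w\mapsto f^{-1}((1-\delta)f(w))$ is an analytic self-map of $\mathbb D$ fixing $0$, so by Schwarz's lemma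
\[
|w|\ge\bigl|f^{-1}((1-\delta)f(w))\bigr|=\Bigl|w-\delta\,\frac{f(w)}{f'(w)}+O(\delta^2)\Bigr|\qquad(\delta\to0),
\]
which for $w\ne0$ forces $\operatorname{Re}\frac{f(w)}{wf'(w)}\ge0$, and a nonzero number and its reciprocal have real parts of the same sign. By continuity $\operatorname{Re}(wf'/f)\ge0$ also on $\mathbb T$, where $f\ne0$. For $|w|=1$ we have $|\psi(w)|=1$, and $\psi$ moves counterclockwise along $\mathbb T$ with $w$, so $w\psi'(w)=|\psi'(w)|\psi(w)$. With $z=\psi(w)$,
\[
\frac{wf'(w)}{f(w)}=|\psi'(w)|\,\frac{z\varphi'(z)}{\varphi(z)-c},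
\]
which proves \eqref{eq:star}.

On the arc write $z\varphi'=\frac{z\varphi'}{\varphi-c}\cdot(\varphi-c)$. The first factor is nonzero and lies in the closed right half-plane, so its principal argument is continuous with values in $[-\frac\pi2,\frac\pi2]$ and changes by at least $-\pi$. For the second, $\frac{d}{d\tau}\arg(\varphi(e^{i\tau})-c)=\operatorname{Re}\frac{z\varphi'}{\varphi-c}\ge0$ with $z=e^{i\tau}$, so its argument does not decrease.
\end{proof}

Since $iz\varphi'(z)$ is the tangent vector of $\tau\mapsto\varphi(e^{i\tau})$, the last statement says that, along an arc where $\varphi'\ne0$, the boundary of a star-shaped range never turns clockwise by more than $\pi$. It does not mention the center $c$, and this will let us exclude all centers at once.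

\section{The unweighted divisor}\label{sec:unweighted}

For $\omega=1$ the monomials are orthogonal with $\|z^n\|^2=1/(n+1)$, so $K_1(z,\zeta)=\sum_{n\ge0}(n+1)(z\bar\zeta)^n=(1-z\bar\zeta)^{-2}$. This kernel depends only on $z\bar\zeta$, hence $\varphi^{(1)}_\alpha(z)=\varphi^{(1)}_{|\alpha|}(e^{-i\arg\alpha}z)$, and we may take $\alpha\in(0,1)$. Put $k_0(z)=(1-\alpha z)^{-2}$. From $1-(1-\alpha^2)^2=\alpha^2(2-\alpha^2)$ and
\[
(1-\alpha z)^2-(1-\alpha^2)^2=(\alpha^2-\alpha z)(2-\alpha^2-\alpha z)
\]
we get
\begin{equation}\label{eq:F}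
\varphi^{(1)}_\alpha(z)=\frac{(\alpha-z)(2-\alpha^2-\alpha z)}{\sqrt{2-\alpha^2}\,(1-\alpha z)^2}.
\end{equation}

\emph{Univalence.} On $\overline{\mathbb D}$ the function $1-\alpha z$ is injective with positive real part, and $u\mapsto u^{-2}$ is injective on the right half-plane. So $k_0$, and with it $\varphi_\alpha^{(1)}$, is injective on $\overline{\mathbb D}$.

\emph{Bound.} On $\mathbb T$ we have $|z-\alpha|=|1-\alpha z|$, so
\begin{equation}\label{eq:bound}
|\varphi^{(1)}_\alpha(z)|=\frac{1}{\sqrt{2-\alpha^2}}\Bigl|1+\frac{1-\alpha^2}{1-\alpha z}\Bigr|\le\frac{2+\alpha}{\sqrt{2-\alpha^2}}<3\qquad(z\in\mathbb T),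
\end{equation}
with equality in the first estimate at $z=1$. The last inequality amounts to $10\alpha^2+4\alpha-14<0$. By the maximum principle the same bound holds on $\overline{\mathbb D}$.

\emph{Star-shapedness.} Since $\varphi^{(1)}_\alpha$ is a constant multiple of $k_0-k_0(\alpha)$, the quotient in \eqref{eq:star} with $c=0$ is $p_0=zk_0'/(k_0-k_0(\alpha))$. Here $k_0'=2\alpha(1-\alpha z)^{-3}$ and
\[
k_0(z)-k_0(\alpha)=\frac{\alpha(z-\alpha)(2-\alpha^2-\alpha z)}{(1-\alpha z)^2(1-\alpha^2)^2}.
\]
On $\mathbb T$ we have $(1-\alpha z)(z-\alpha)=z|1-\alpha z|^2$, so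
\begin{equation}\label{eq:p0}
p_0(z)=\frac{2(1-\alpha^2)^2}{|1-\alpha z|^2\,(2-\alpha^2-\alpha z)}\qquad(z\in\mathbb T).
\end{equation}
Since $2-\alpha^2>\alpha$, $\operatorname{Re}p_0>0$ on $\mathbb T$. So the argument of $\varphi^{(1)}_\alpha(e^{i\tau})$ is strictly increasing in $\tau$. By \eqref{eq:F} the only zero of $\varphi^{(1)}_\alpha$ in $\overline{\mathbb D}$ is the simple one at $\alpha$, so the total increase is $2\pi$, and every ray from $0$ meets the curve $\varphi^{(1)}_\alpha(\mathbb T)$ exactly once. As $\varphi^{(1)}_\alpha$ is injective on $\overline{\mathbb D}$, this curve is the boundary of the bounded domain $\varphi^{(1)}_\alpha(\mathbb D)\ni0$, which is therefore star-shaped about $0$. The conjecture holds for $\omega=1$.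

How much room is there? The argument of $p_0$ is minus that of $2-\alpha^2-\alpha z$, a point on the circle with center $2-\alpha^2$ and radius $\alpha$. It is extremal where the line from the origin is tangent to this circle. With $\xi=e^{it}$, $t\in(0,\frac\pi2)$, $\cos t=\alpha/(2-\alpha^2)$,
\[
2-\alpha^2-\alpha\xi=e^{it}\bigl((2-\alpha^2)e^{-it}-\alpha\bigr)=-i\,e^{it}(2-\alpha^2)\sin t,
\]
hence
\begin{equation}\label{eq:argp0}
\operatorname{Arg}p_0(\xi)=\tfrac\pi2-t .
\end{equation}
So at $\xi$ only the angle $t$ separates $p_0$ from the imaginary axis, and $t\to0$ as $\alpha\to1$. If $k_0'$ can be turned counterclockwise near $\xi$ by a fixed positive angle while $k_0$ hardly moves, star-shapedness about $0$ fails for $\alpha$ close to $1$.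

\section{Weights built from divisors}

Let $\omega=|G|^2$ be a reproducing weight, where $G$ is analytic near $\overline{\mathbb D}$ and has no zeros on $\mathbb T$. Then $\omega$ is logarithmically subharmonic, since $\log|G|^2$ is subharmonic. Point evaluations on $P^2(\mathbb D,\omega)$ are bounded. Indeed, because $G\ne0$ on $\mathbb T$, there are radii $r<1$ arbitrarily close to $1$ with $G\ne0$ on $|z|=r$. There the sub-mean value property of $|Gf|^2$ bounds a polynomial $f$ by a multiple of $\|f\|_\omega$, and the maximum principle extends the bound to $|z|\le r$. Consequently norm convergence of polynomials implies locally uniform convergence, and $P^2(\mathbb D,\omega)$ is a space of analytic functions with a reproducing kernel $K_\omega$. It contains all functions analytic near $\overline{\mathbb D}$, because their Taylor polynomials converge uniformly on $\overline{\mathbb D}$.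

Let $\mathcal W$ be the class of those weights $\omega$ of this form for which
\begin{itemize}
\item $H(z,\zeta)=(1-z\bar\zeta)^2K_\omega(z,\zeta)$ extends analytically in $(z,\bar\zeta)$ to $\{|z|,|\zeta|<\varrho\}$ for some $\varrho>1$;
\item $H(\xi,\xi)\ne0$ for $\xi\in\mathbb T$.
\end{itemize}
The weight $1$ belongs to $\mathcal W$, with $H=1$. The two conditions say that $K_\omega$ has the same kind of boundary singularity as $K_1$. They will make the asymptotics near $\mathbb T$ the same for all $\omega\in\mathcal W$. We use $K_\omega$ also for the extension $H(z,\zeta)/(1-z\bar\zeta)^2$ to the points with $|z|,|\zeta|<\varrho$ and $z\bar\zeta\ne1$.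

Fix $\omega\in\mathcal W$ and $\beta\in\mathbb D\setminus\{0\}$, and write
\[
R(z)=\frac{K_\omega(z,\beta)}{K_\omega(\beta,\beta)},\qquad N=\bigl(1-K_\omega(\beta,\beta)^{-1}\bigr)^{-1/2},\qquad \varphi_\beta=N(1-R).
\]

\begin{lemma}\label{lem:closure}
Let $\omega\in\mathcal W$ and suppose that the only zero of $\varphi_\beta$ in $\overline{\mathbb D}$ is a simple zero at $\beta$. Then $\tilde\omega=\omega|\varphi_\beta|^2\in\mathcal W$ and
\begin{equation}\label{eq:kernel}
K_{\tilde\omega}(z,\zeta)=\frac{K_\omega(z,\zeta)-K_\omega(z,\beta)K_\omega(\beta,\zeta)/K_\omega(\beta,\beta)}{\varphi_\beta(z)\,\overline{\varphi_\beta(\zeta)}} .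
\end{equation}
\end{lemma}

\begin{proof}
\emph{$\tilde\omega$ is reproducing.} The function $\varphi_\beta$ is analytic near $\overline{\mathbb D}$, and $K_\omega(0,\beta)=1$ gives $\varphi_\beta(0)=N(1-K_\omega(\beta,\beta)^{-1})=1/N$. For a polynomial $f$ we have $\langle f\varphi_\beta,K_\omega(\cdot,\beta)\rangle_\omega=f(\beta)\varphi_\beta(\beta)=0$, so
\[
\int_{\mathbb D} f|\varphi_\beta|^2\omega\,d\Sigma=\langle f\varphi_\beta,\varphi_\beta\rangle_\omega=N\langle f\varphi_\beta,1\rangle_\omega=Nf(0)\varphi_\beta(0)=f(0).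
\]
Conjugation gives the same for $\bar f$, hence for harmonic polynomials. If $h$ is bounded and harmonic, its dilates $h(r\,\cdot)$, $r<1$, are uniform limits of harmonic polynomials on $\overline{\mathbb D}$, and $r\to1$ with bounded convergence gives the identity for $h$. Since $\tilde\omega=|G\varphi_\beta|^2$, where $G\varphi_\beta$ is analytic near $\overline{\mathbb D}$ and has no zeros on $\mathbb T$, the opening remarks of this section apply to $\tilde\omega$. In particular $K_{\tilde\omega}$ exists.

\emph{The kernel.} The map $f\mapsto\varphi_\beta f$ is an isometry from $P^2(\mathbb D,\tilde\omega)$ into $M=\{g\in P^2(\mathbb D,\omega):g(\beta)=0\}$. It is onto: if polynomials $p_n$ converge to $g\in M$, then $p_n(\beta)\to0$, so $p_n-p_n(\beta)\to g$. Each $(p_n-p_n(\beta))/\varphi_\beta$ is analytic near $\overline{\mathbb D}$, by the hypothesis on the zeros of $\varphi_\beta$. So $p_n-p_n(\beta)$ is in the image, and the image is closed. The kernel of $M$ is the numerator $K_M$ in \eqref{eq:kernel}. Write $K_M(\cdot,\zeta)=\varphi_\beta u$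 with $u\in P^2(\mathbb D,\tilde\omega)$. Then $\varphi_\beta(\zeta)f(\zeta)=\langle\varphi_\beta f,K_M(\cdot,\zeta)\rangle_\omega=\langle f,u\rangle_{\tilde\omega}$ for $f\in P^2(\mathbb D,\tilde\omega)$, so $u=\overline{\varphi_\beta(\zeta)}\,K_{\tilde\omega}(\cdot,\zeta)$. This is \eqref{eq:kernel}, where for $z=\beta$ or $\zeta=\beta$ the right side is understood by continuity.

\emph{Membership in $\mathcal W$.} We have
\[
(1-z\bar\zeta)^2K_{\tilde\omega}(z,\zeta)=\frac{H(z,\zeta)-(1-z\bar\zeta)^2K_\omega(z,\beta)\overline{K_\omega(\zeta,\beta)}/K_\omega(\beta,\beta)}{\varphi_\beta(z)\overline{\varphi_\beta(\zeta)}}.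
\]
The numerator is analytic in $(z,\bar\zeta)$ near $\overline{\mathbb D}\times\overline{\mathbb D}$ and vanishes for $z=\beta$ and for $\zeta=\beta$, so it is divisible by $(z-\beta)(\bar\zeta-\bar\beta)$. Since $\varphi_\beta(z)/(z-\beta)$ has no zeros near $\overline{\mathbb D}$, the quotient is analytic near $\overline{\mathbb D}\times\overline{\mathbb D}$. On the diagonal over $\mathbb T$ the factor $(1-z\bar\zeta)^2$ vanishes, and the quotient equals $H(\xi,\xi)/|\varphi_\beta(\xi)|^2\ne0$.
\end{proof}

\section{One dent: proof of Theorem~\ref{thm:one}}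

\subsection{The model function}\label{sec:model}

Let $\xi\in\mathbb T$ and $\beta=(1-\varepsilon)\xi$ with $0<\varepsilon<1$. We measure position near $\xi$ by
\begin{equation}\label{eq:s}
s=s(z)=\frac{1-\bar\xi z}{\varepsilon},\qquad z=\xi(1-\varepsilon s),\qquad |z-\xi|=\varepsilon|s|,\qquad |z-\beta|=\varepsilon|s-1| .
\end{equation}
For $z\in\overline{\mathbb D}$ we have $\operatorname{Re}s\ge0$, and $s=1$ at $z=\beta$. The circle $\mathbb T$ becomes, as $\varepsilon\to0$, the imaginary axis. Counterclockwise motion on $\mathbb T$ is \emph{downward} motion on it, since $s(\xi e^{i\tau})\approx-i\tau/\varepsilon$.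

What should \eqref{eq:kernel} give at this scale? Write $k=K_\omega(\cdot,\alpha)$ with $\alpha$ away from $\xi$. Up to a constant factor, \eqref{eq:kernel} is
\[
\frac{k-Rk(\beta)}{1-R}=k(\beta)+\frac{k-k(\beta)}{1-R}.
\]
For $\omega=1$, $R=\bigl(\frac{1-|\beta|^2}{1-z\bar\beta}\bigr)^2\approx\frac{4}{(1+s)^2}$, so $1-R\approx\frac{(s-1)(s+3)}{(s+1)^2}$, while $k(z)-k(\beta)\approx-\xi k'(\xi)\,\varepsilon(s-1)$. The zero at $s=1$ cancels, and what remains is $-\varepsilon\xi k'(\xi)$ times
\[
\ell(s)=\frac{(s+1)^2}{s+3}=s-1+\frac{4}{s+3},\qquad \ell'(s)=1-\frac{4}{(s+3)^2}=\frac{(s+1)(s+5)}{(s+3)^2}.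
\]
The old kernel contributes $s-1$ in place of $\ell(s)$. Two properties of $\ell$ matter. First, for $\operatorname{Re}s\ge0$,
\begin{equation}\label{eq:real}
|\ell'(s)-1|\le\tfrac49,\qquad\text{hence}\quad \operatorname{Re}\ell'(s)\ge\tfrac59,\quad|\ell'(s)|\le\tfrac{13}9 .
\end{equation}
Second, $\ell'$ is not positive on the imaginary axis (see Figure~\ref{fig:dent}). For $y>0$, $\operatorname{Arg}\ell'(iy)=\arctan y+\arctan\frac y5-2\arctan\frac y3$, with derivative
\[
\frac{1}{1+y^2}+\frac{5}{25+y^2}-\frac{6}{9+y^2}=\frac{24(5-3y^2)}{(1+y^2)(25+y^2)(9+y^2)} .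
\]
The maximum is at $y_*=\sqrt{5/3}$, where
\[
\ell'(iy_*)=\frac{(1+iy_*)(5+iy_*)(3-iy_*)^2}{(9+y_*^2)^2}=\frac{(\frac{10}3+6iy_*)(\frac{22}3-6iy_*)}{1024/9}=\frac{95+9\sqrt{15}\,i}{128}.
\]
Since $95^2+81\cdot15=10240=(32\sqrt{10})^2$, the argument has cosine $\frac{95}{32\sqrt{10}}$, that is,
\begin{equation}\label{eq:theta}
\operatorname{Arg}\ell'(iy_*)=\theta_*,\qquad \sin\theta_*=\tfrac{9\sqrt6}{64}>\tfrac13,\qquad\text{so}\quad \theta_*>\sin\theta_*>\tfrac13 .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]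
\fill[gray!20] plot[domain=-5:5,samples=80] ({-1+12/(9+\x*\x)},{\x-4*\x/(9+\x*\x)}) -- (3.2,4.412) -- (3.2,-4.412) -- cycle;
\draw[thick] plot[domain=-5:5,samples=80] ({-1+12/(9+\x*\x)},{\x-4*\x/(9+\x*\x)});
\draw[dashed] (-1,-4.412) -- (-1,4.412);
\draw (0.814,-1.071) -- (-0.564,2.685);
\draw[dotted,thick] (0.125,0.807) -- (0.125,2.9);
\draw (0.125,2.407) arc[start angle=90,end angle=110.15,radius=1.6];
\node[right] at (0.15,2.5) {$\theta_*$};
\fill (0.125,0.807) circle (2.5pt);
\node[right] at (0.2,0.807) {$\ell(iy_*)$};
\node at (2,-2.6) {$\ell(\{\operatorname{Re}s>0\})$};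
\end{tikzpicture}
\caption{The dent. The solid curve is $\ell(i\mathbb R)$, and the shaded region to its right is the image of the right half-plane under $\ell(s)=s-1+4/(s+3)$. Far away the curve approaches the dashed line $\operatorname{Re}=-1$, the image of $i\mathbb R$ under $s\mapsto s-1$. Its tangent deviates from the vertical most at $\ell(\pm iy_*)$, $y_*=\sqrt{5/3}$, by the angle $\theta_*$ (about $20^\circ$).}
\label{fig:dent}
\end{figure}

\subsection{The kernel}

Let $\alpha$, $t$, $\xi$ be as in Theorem~\ref{thm:one}. Put $b=1-\varepsilon$, $d=2-b^2$, $w=\bar\xi z$, $v=\bar\xi\zeta$. Applying \eqref{eq:F} at $\beta=b\xi$ after a rotation,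
\[
F_\beta(z)=\frac{(b-w)(d-bw)}{\sqrt d\,(1-bw)^2},\qquad d-bw=\varepsilon\bigl(3-\varepsilon+(1-\varepsilon)s\bigr).
\]
The last expression has no zero for $\operatorname{Re}s\ge0$, so the only zero of $F_\beta$ in $\overline{\mathbb D}$ is the simple one at $\beta$. By Lemma~\ref{lem:closure}, $\omega=|F_\beta|^2\in\mathcal W$ for every $\varepsilon\in(0,1)$. In particular, $\omega$ is a logarithmically subharmonic reproducing weight. By \eqref{eq:kernel},
\[
K_\omega(z,\zeta)=\frac{d\,\bigl[(1-bw)^2(1-b\bar v)^2-(1-b^2)^2(1-w\bar v)^2\bigr]}{(1-w\bar v)^2\,(b-w)(b-\bar v)(d-bw)(d-b\bar v)} .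
\]
The bracket is a difference of squares, with factors
\begin{align*}
(1-bw)(1-b\bar v)-(1-b^2)(1-w\bar v)&=(b-w)(b-\bar v),\\
(1-bw)(1-b\bar v)+(1-b^2)(1-w\bar v)&=d-bw-b\bar v+(2b^2-1)w\bar v .
\end{align*}
Since $d(2b^2-1)-b^2=-2(1-b^2)^2$, the second factor times $d$ is $(d-bw)(d-b\bar v)-2(1-b^2)^2w\bar v$. Hence
\begin{equation}\label{eq:explicit}
K_\omega(z,\zeta)=\frac{1-g(z)\overline{g(\zeta)}}{(1-z\bar\zeta)^2},\qquad g(z)=\frac{\sqrt2\,(1-b^2)\,w}{d-bw}=\frac{\sqrt2\,(2-\varepsilon)\,w}{3-\varepsilon+(1-\varepsilon)s} .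
\end{equation}

From now on $0<\varepsilon\le\frac12$. Write $k_\varepsilon=K_\omega(\cdot,\alpha)=k_0\,(1-g\,\overline{g(\alpha)})$ with $k_0=(1-\alpha z)^{-2}$. All $O$-terms below are for $\varepsilon\to0$ and uniform for $z\in\overline{\mathbb D}$; $\alpha$ is fixed. Since $\operatorname{Re}s\ge0$,
\begin{equation}\label{eq:den}
|3-\varepsilon+(1-\varepsilon)s|\ge\max\bigl(3-\varepsilon,\tfrac12|s|\bigr)\ge\tfrac14(1+|s|).
\end{equation}
Thus $|g|\le\frac{\sqrt2(2-\varepsilon)}{3-\varepsilon}\le\frac{2\sqrt2}3<1$ on $\overline{\mathbb D}$. At $z=\alpha$ we have $|s|\ge(1-\alpha)/\varepsilon$, so $g(\alpha)=O(\varepsilon)$. Therefore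
\begin{equation}\label{eq:unif}
k_\varepsilon\to k_0\quad\text{uniformly on }\overline{\mathbb D}.
\end{equation}

\subsection{The derivative}

The dent formula announced in the introduction takes here the form
\begin{equation}\label{eq:master}
\frac{k_\varepsilon'(z)}{k_0'(z)}=\ell'(s)+O(\varepsilon)\qquad\text{uniformly on }\overline{\mathbb D}.
\end{equation}
To prove it, note $k_0/k_0'=(1-\alpha z)/(2\alpha)$, $g'(z)=\sqrt2\,\bar\xi(1-b^2)d/(d-bw)^2$ and $\overline{g(\alpha)}=\sqrt2(1-b^2)\alpha\xi/(d-b\alpha\xi)$. Hence
\[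
\frac{k_\varepsilon'}{k_0'}=1-g\,\overline{g(\alpha)}-g'\,\overline{g(\alpha)}\,\frac{1-\alpha z}{2\alpha}
=1+O(\varepsilon)-u^2\cdot\frac{d\,(1-\alpha z)}{d-b\alpha\xi},\qquad u=\frac{2-\varepsilon}{3-\varepsilon+(1-\varepsilon)s},
\]
because $(1-b^2)/(d-bw)=u$. First,
\[
u-\frac{2}{3+s}=\frac{\varepsilon(s-1)}{(3-\varepsilon+(1-\varepsilon)s)(3+s)}=O(\varepsilon),
\]
since $|s-1|\le|s+3|$ for $\operatorname{Re}s\ge0$. Both terms on the left are bounded, so $u^2=4/(3+s)^2+O(\varepsilon)$. Second, $d=1+O(\varepsilon)$, $d-b\alpha\xi=1-\alpha\xi+O(\varepsilon)$ and $1-\alpha z=1-\alpha\xi+\varepsilon\alpha\xi s$. So the factor multiplying $u^2$ is $1+O(\varepsilon(1+|s|))$, and by \eqref{eq:den} $|u|^2(1+|s|)$ is bounded. This proves \eqref{eq:master}.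

\subsection{Conclusion}

\emph{Univalence.} Put $m=k_\varepsilon^{-1/2}=(1-\alpha z)(1-g\,\overline{g(\alpha)})^{-1/2}$ with the principal root. Since $g\,\overline{g(\alpha)}=O(\varepsilon)$, $m\to1-\alpha z$ uniformly, so $\operatorname{Re}m>0$ for small $\varepsilon$. From $m'=-\frac12m^3k_\varepsilon'$ and $k_0'=2\alpha(1-\alpha z)^{-3}$,
\[
-\frac{m'}{\alpha}=\frac{k_\varepsilon'}{k_0'}\cdot\frac{m^3}{(1-\alpha z)^{3}} .
\]
The second factor tends to $1$ uniformly. By \eqref{eq:master} and \eqref{eq:real} the first is bounded and has real part at least $\frac59-O(\varepsilon)$. So $\operatorname{Re}(-m'/\alpha)>0$ for small $\varepsilon$, and $m$ is univalent by the Noshiro--Warschawski theorem (a function whose derivative has positive real part on a convex domain is univalent there). As $\operatorname{Re}m>0$, $k_\varepsilon=m^{-2}$ is univalent, and so is $\varphi_\alpha$.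

\emph{Bound.} By \eqref{eq:unif}, $\varphi_\alpha\to\varphi_\alpha^{(1)}$ uniformly on $\overline{\mathbb D}$, so \eqref{eq:bound} gives $|\varphi_\alpha|<3$ for small $\varepsilon$.

\emph{Failure of star-shapedness.} Let $z_\varepsilon=\xi e^{-i\varepsilon y_*}\in\mathbb T$. Then $s(z_\varepsilon)=(1-e^{-i\varepsilon y_*})/\varepsilon\to iy_*$. Since $\varphi_\alpha$ is a constant multiple of $k_\varepsilon-k_\varepsilon(\alpha)$ and $k_0(\xi)\ne k_0(\alpha)$, \eqref{eq:unif} and \eqref{eq:master} give
\[
\frac{z_\varepsilon\varphi_\alpha'(z_\varepsilon)}{\varphi_\alpha(z_\varepsilon)}=\frac{z_\varepsilon k_\varepsilon'(z_\varepsilon)}{k_\varepsilon(z_\varepsilon)-k_\varepsilon(\alpha)}\longrightarrow p_0(\xi)\,\ell'(iy_*).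
\]
By \eqref{eq:argp0} and \eqref{eq:theta} the limit has argument $\frac\pi2-t+\theta_*$. The hypothesis on $\alpha$ says $\cos t>\cos\theta_*$, that is, $0<t<\theta_*$. As $\theta_*<\frac\pi2$, the argument lies in $(\frac\pi2,\pi)$, and for small $\varepsilon$ the real part of $z\varphi_\alpha'/\varphi_\alpha$ is negative at $z_\varepsilon$. By Lemma~\ref{lem:test} with $c=0=\varphi_\alpha(\alpha)$, the domain $\varphi_\alpha(\mathbb D)$ is not star-shaped about $0$. Theorem~\ref{thm:one} is proved, and with it the conjecture is refuted. \qed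

\section{A zero near the boundary for a general weight}

To iterate, we need the analogue of \eqref{eq:master} when the starting weight is not $1$ but any $\omega\in\mathcal W$. Explicit formulas are no longer available, and the heuristic of Section~\ref{sec:model} has to be made precise. Fix $\omega\in\mathcal W$, $\xi\in\mathbb T$, and let $\beta=(1-\varepsilon)\xi$ with $0<\varepsilon\le\frac12$, and $R$, $N$ and $s$ be as above. For $z\in\overline{\mathbb D}$ we have $\operatorname{Re}s\ge0$ and $\varepsilon(1+|s|)\le3$. Constants $C$, which may change from line to line, do not depend on $\varepsilon$ and $z$.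

\begin{lemma}\label{lem:R}
There are $\varepsilon_0\in(0,\frac12]$ and $C>0$ such that for $0<\varepsilon<\varepsilon_0$ and $z\in\overline{\mathbb D}$
\[
|1-R|\ge\frac{|s-1|}{2(1+|s|)},\qquad |R|\le\frac{C}{(1+|s|)^2},\qquad |R'(z)|\le\frac{C}{\varepsilon(1+|s|)^3}.
\]
Moreover, for each $S>0$, $R\to4/(1+s)^2$ uniformly on $\{\operatorname{Re}s>-\frac12,\ |s|<S\}$ as $\varepsilon\to0$. In particular Lemma~\ref{lem:closure} applies for $0<\varepsilon<\varepsilon_0$, and $\omega_\varepsilon:=\omega|\varphi_\beta|^2\in\mathcal W$.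
\end{lemma}

\begin{proof}
Since $1-z\bar\beta=\varepsilon(1+(1-\varepsilon)s)$, we have $R=h\sigma^2$ with
\[
\sigma=\frac{1-|\beta|^2}{1-z\bar\beta}=\frac{2-\varepsilon}{1+(1-\varepsilon)s},\qquad h=\frac{H(z,\beta)}{H(\beta,\beta)} .
\]
Here $H(\beta,\beta)=(1-|\beta|^2)^2K_\omega(\beta,\beta)>0$, and it stays away from $0$ for small $\varepsilon$ because $H(\xi,\xi)\ne0$. So $|h'|\le C$ on $\overline{\mathbb D}$, and, as $h(\beta)=1$, $|h-1|\le C|z-\beta|=C\varepsilon|s-1|$.

For $\operatorname{Re}s\ge0$ we have $|1+(1-\varepsilon)s|\le1+|s|$ and $|1+(1-\varepsilon)s|^2\ge1+\frac14|s|^2\ge\frac18(1+|s|)^2$. With $ds/dz=-\bar\xi/\varepsilon$ this gives $|\sigma|\le C/(1+|s|)$ and $|d\sigma/dz|\le C\varepsilon^{-1}(1+|s|)^{-2}$. The bound on $R$ follows. In $R'=h'\sigma^2+2h\sigma\,d\sigma/dz$ the second term has the required size, and so does the first, because $(1+|s|)^{-2}\le3\varepsilon^{-1}(1+|s|)^{-3}$.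

Next, $1-\sigma=\frac{(1-\varepsilon)(s-1)}{1+(1-\varepsilon)s}$, and $|1+\sigma|\ge1$ because $\operatorname{Re}\sigma\ge0$. Hence $|1-\sigma^2|\ge(1-\varepsilon)\frac{|s-1|}{1+|s|}$, while $|R-\sigma^2|=|h-1||\sigma|^2\le C\varepsilon\frac{|s-1|}{(1+|s|)^2}$. For small $\varepsilon$ this gives the lower bound for $|1-R|$. The lower bound shows that $1-R$ vanishes in $\overline{\mathbb D}$ only at $s=1$, i.e.\ at $\beta$, and only to first order there.

On $\{\operatorname{Re}s>-\frac12,|s|<S\}$ the points $z$ and $\beta$ tend to $\xi$ uniformly, so $h$ is defined for small $\varepsilon$ and tends to $1$. Also $\sigma\to2/(1+s)$ uniformly, since $\operatorname{Re}(1+(1-\varepsilon)s)\ge\frac12$.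
\end{proof}

The next lemma contains two statements. Part (ii) is the dent formula; there the second variable must stay away from $\xi$. Part (i) says that away from $\xi$ nothing happens, and there we must allow the second variable to come close to $\xi$. This is needed in Theorem~\ref{thm:two}(B), where $\alpha$ ranges over all of $\mathbb D\setminus\{0\}$.

\begin{lemma}\label{lem:dent}
Let $J,Q\subset\overline{\mathbb D}$ be compact with $J\cap Q\cap\mathbb T=\emptyset$. As $\varepsilon\to0$:
\begin{itemize}
\item[\textup{(i)}] if $\xi\notin J$, then $\partial_zK_{\omega_\varepsilon}\to\partial_zK_\omega$ uniformly on $J\times Q$;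
\item[\textup{(ii)}] if $\xi\notin Q$, then $\displaystyle\sup_{(z,\zeta)\in J\times Q}\bigl|\partial_zK_{\omega_\varepsilon}(z,\zeta)-\ell'(s(z))\,\partial_zK_\omega(z,\zeta)\bigr|\to0$.
\end{itemize}
\end{lemma}

\begin{proof}
For $z,\zeta\in\overline{\mathbb D}$ the equation $z\bar\zeta=1$ means $z=\zeta\in\mathbb T$. So $1-z\bar\zeta\ne0$ on $J\times Q$, and $K_\omega$ is analytic in $(z,\bar\zeta)$ and bounded near $J\times Q$. Also $K_\omega(\beta,\beta)=H(\beta,\beta)(1-|\beta|^2)^{-2}\to\infty$, so $N\to1$. Quotients with a removable singularity at $z=\beta$ or $\zeta=\beta$ are extended by continuity.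

\emph{Proof of (ii).} Adding $\{z\in\overline{\mathbb D}:|z-\xi|\le\delta\}$ with small $\delta>0$ to $J$ preserves the hypotheses, because $\xi\notin Q$. Assume this done. For $\zeta\in Q$ put $k=K_\omega(\cdot,\zeta)$; all estimates are uniform in $\zeta$. By \eqref{eq:kernel},
\[
K_{\omega_\varepsilon}(z,\zeta)=\frac{k(z)-R(z)k(\beta)}{N^2(1-R(z))(1-\overline{R(\zeta)})}=c\,\bigl[k(\beta)+q(z)\bigr],\qquad q=\frac{k-k(\beta)}{1-R},\quad c=\frac{1}{N^2(1-\overline{R(\zeta)})}.
\]
On $Q$ we have $|s(\zeta)|\ge\operatorname{dist}(\xi,Q)/\varepsilon$, so $R(\zeta)=O(\varepsilon^2)$ and $c\to1$. As $\partial_zK_{\omega_\varepsilon}=cq'$ and $\ell'k'$ is bounded, it suffices to show $q'-\ell'(s)k'\to0$ uniformly. We have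
\[
|k(z)-k(\beta)|\le C|z-\beta|\le C\varepsilon(1+|s|)\qquad(z\in J).
\]
For $|z-\xi|\le\delta$ this is the mean value inequality on a convex set containing $\beta$. Otherwise $|z-\beta|\ge\delta/2$ for small $\varepsilon$, and $k$ is bounded.

Let $S\ge2$; the constants $C$ do not depend on $S$. \emph{Far from $\xi$}, where $|s|\ge S$, Lemma~\ref{lem:R} gives $|1-R|\ge\frac{|s|-1}{2(|s|+1)}\ge\frac16$, so
\[
|q'-k'|=\Bigl|\frac{k'R}{1-R}+\frac{(k-k(\beta))R'}{(1-R)^2}\Bigr|\le\frac{C}{(1+|s|)^2}+C\,\varepsilon(1+|s|)\cdot\frac{1}{\varepsilon(1+|s|)^3}\le\frac C{S^2},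
\]
and $|k'(\ell'(s)-1)|=4|k'||s+3|^{-2}\le C/S^2$.

\emph{Close to $\xi$}, where $|s|\le S$, the functions $k-k(\beta)$ and $1-R$ both vanish at $\beta$. We divide out this zero and work on the larger set $\Omega=\{\operatorname{Re}s>-\frac12,\ |s|<S+2\}$, on which $k$ and $R$ are analytic for small $\varepsilon$. Since $\Omega$ is convex and $z-\beta=-\xi\varepsilon(s-1)$,
\[
A_\varepsilon=\frac{k(z)-k(\beta)}{\varepsilon(s-1)}=-\xi\int_0^1k'\bigl(\beta+\tau(z-\beta)\bigr)\,d\tau\longrightarrow-\xi k'(\xi)
\]
uniformly on $\Omega$. The functions $B_\varepsilon=\frac{1-R}{s-1}$ are analytic on $\Omega$. By Lemma~\ref{lem:R} they converge to $\bigl(1-\frac4{(s+1)^2}\bigr)\frac1{s-1}=\frac{s+3}{(s+1)^2}$ uniformly off $|s-1|<\frac14$, hence on all of $\Omega$ by the maximum principle. The limit is bounded away from $0$ on $\Omega$. So $q/\varepsilon=A_\varepsilon/B_\varepsilon\to-\xi k'(\xi)\ell(s)$ uniformly on $\Omega$. By Cauchy's estimates,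
\[
q'(z)=-\bar\xi\,\frac{d}{ds}\Bigl(\frac q\varepsilon\Bigr)\longrightarrow k'(\xi)\,\ell'(s)\qquad\text{uniformly on }\{|s|\le S,\ \operatorname{Re}s\ge0\},
\]
and there $k'(z)\to k'(\xi)$.

Together, $\limsup_{\varepsilon\to0}\sup_{J\times Q}|q'-\ell'(s)k'|\le C/S^2$. Letting $S\to\infty$ proves (ii).

\emph{Proof of (i).} Since $\xi\notin J$, adding a small set $\{\zeta\in\overline{\mathbb D}:|\zeta-\xi|\le\delta'\}$ to $Q$ preserves the hypotheses. Assume this done. Let $J_\delta$ be the closed $\delta$-neighborhood of $J$ in $\mathbb C$, with $\delta$ so small that $\xi\notin J_\delta$ and $K_\omega$ is analytic near $J_\delta\times Q$. On $J_\delta$ the factor $1-z\bar\beta$ tends to $1-z\bar\xi\ne0$, so $R=h\sigma^2=O(\varepsilon^2)$. Since $K_\omega(\beta,\zeta)/K_\omega(\beta,\beta)=\overline{R(\zeta)}$, \eqref{eq:kernel}, continued analytically in $z$, reads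
\[
K_{\omega_\varepsilon}(z,\zeta)=\frac{1}{N^2(1-R(z))}\Bigl\{K_\omega(z,\beta)+\frac{K_\omega(z,\zeta)-K_\omega(z,\beta)}{1-\overline{R(\zeta)}}\Bigr\}.
\]
The expression in braces differs from $K_\omega(z,\zeta)$ by $[K_\omega(z,\zeta)-K_\omega(z,\beta)]\,\overline{R(\zeta)}/(1-\overline{R(\zeta)})$. As in (ii), now in the second variable, $|K_\omega(z,\zeta)-K_\omega(z,\beta)|\le C|\zeta-\beta|$ on $J_\delta\times Q$. With $s=s(\zeta)$, Lemma~\ref{lem:R} bounds the difference by
\[
C\varepsilon|s-1|\cdot\frac{C}{(1+|s|)^2}\cdot\frac{2(1+|s|)}{|s-1|}\le C\varepsilon .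
\]
The factor $|s-1|$ cancels, so $\zeta$ near $\beta$ does no harm. Thus $K_{\omega_\varepsilon}\to K_\omega$ uniformly on $J_\delta\times Q$, and Cauchy's estimates in $z$ on disks of radius $\delta$ give (i).
\end{proof}

As $\alpha\to0$ the kernel $K_\omega(\cdot,\alpha)$ tends to $1$, and its derivative degenerates. We remove this by passing to
\[
E_\omega(z,\alpha)=\bar\alpha^{-1}\,\partial_zK_\omega(z,\alpha),
\]
which extends antianalytically to $\alpha=0$ because $\partial_zK_\omega(z,0)=0$. Call a compact set $Q\subset\overline{\mathbb D}$ \emph{admissible} if $Q\supset\{|\alpha|\le\frac12\}$ or $Q=\{\alpha\}$ with $\alpha\ne0$. For admissible $Q$, \emph{Lemma~\ref{lem:dent} holds with $E$ in place of $\partial_zK$.} If $Q$ is a point, or for $|\alpha|\ge\frac12$, divide by $\bar\alpha$. For $|\alpha|\le\frac12$ apply the maximum principle in $\bar\alpha$ to the differences being estimated. For $\alpha\ne0$, \eqref{eq:divisor} gives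
\begin{equation}\label{eq:phiprime}
\varphi_\alpha'=-C_\alpha\,\bar\alpha\,E_\omega(\cdot,\alpha),\qquad C_\alpha>0 .
\end{equation}

\section{Dents inside dents: proof of Theorem~\ref{thm:two}}

\subsection{The turning step}

\begin{lemma}\label{lem:turn}
Let $I\subset\mathbb T$ be a closed arc, not all of $\mathbb T$, with counterclockwise endpoint $e$, and let $a$ be an interior point of $I$. Let $Q\subset\overline{\mathbb D}$ be compact and admissible with $Q\cap I=\emptyset$. Let $\omega\in\mathcal W$ with $E_\omega\ne0$ on $I\times Q$, and let $\Delta_\omega(a,e;\alpha)$ be the change of the continuous argument of $zE_\omega(z,\alpha)$ along $I$ from $a$ to $e$. Take $\xi=a$, $\omega_\varepsilon$ as in Lemma~\textup{\ref{lem:R}}, and $a'=ae^{-i\varepsilon y_*}$. For all small $\varepsilon$, $a'$ is interior to $I$, $E_{\omega_\varepsilon}\ne0$ on $I\times Q$, and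
\[
\Delta_{\omega_\varepsilon}(a',e;\alpha)\le\Delta_\omega(a,e;\alpha)-\tfrac13\qquad(\alpha\in Q).
\]
\end{lemma}

\begin{proof}
The function $|E_\omega|$ is bounded below on the compact set $I\times Q$. So Lemma~\ref{lem:dent}(ii) with $J=I$, for $E$, gives $E_{\omega_\varepsilon}/E_\omega=\ell'(s(z))+o(1)$ uniformly on $I\times Q$. By \eqref{eq:real} this ratio has positive real part for small $\varepsilon$. Hence $E_{\omega_\varepsilon}\ne0$, and the principal argument of the ratio is continuous along $I$. At $e$ we have $|s|\to\infty$, so $\ell'(s)\to1$ and the argument is $o(1)$. At $a'$ we have $s\to iy_*$, and the argument tends to $\theta_*$. Therefore, uniformly in $\alpha\in Q$,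
\[
\Delta_{\omega_\varepsilon}(a',e;\alpha)=\Delta_\omega(a',e;\alpha)-\theta_*+o(1)=\Delta_\omega(a,e;\alpha)-\theta_*+o(1),
\]
the second step because $a'\to a$. Finally, $\theta_*>\frac13$ by \eqref{eq:theta}.
\end{proof}

The conclusion has the same form as the hypothesis, with $(\omega_\varepsilon,a')$ in place of $(\omega,a)$, so the step can be repeated. The new zero is then placed near $a'$, at a distance from $\mathbb T$ much smaller than the previous $\varepsilon$.

\subsection{Part (A): one $\alpha$}

Fix $\alpha\ne0$ and let $Q=\{\alpha\}$. Start with $\omega=1$ and $k=(1-\bar\alpha z)^{-2}$. It is injective on $\overline{\mathbb D}$ by Section~\ref{sec:unweighted}, and $k'\ne0$ there. Choose a closed arc $I\ne\mathbb T$ on which the argument of $zk'$ changes by less than $0.1$ between any two points, and an interior point of $I$ as the first $a$. Apply Lemma~\ref{lem:turn} eleven times, with $\varepsilon$ chosen small at each step. In the end the argument of $zE_\omega(z,\alpha)$, and by \eqref{eq:phiprime} that of $z\varphi_\alpha'(z)$,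 changes by less than $0.1-\frac{11}3<-\pi$ from the last point reached to $e$.

It remains to see that injectivity and closeness to the initial kernel survive each step. Suppose that at some stage $k=K_\omega(\cdot,\alpha)$ is injective on $\overline{\mathbb D}$ with $k'\ne0$ there, and let $k_\varepsilon=K_{\omega_\varepsilon}(\cdot,\alpha)$. Lemma~\ref{lem:dent}(ii) with $J=\overline{\mathbb D}$ gives $k_\varepsilon'=k'(\ell'(s)+o(1))$ uniformly on $\overline{\mathbb D}$.

\emph{Nonvanishing derivative.} By \eqref{eq:real}, $k_\varepsilon'\ne0$ on $\overline{\mathbb D}$ for small $\varepsilon$.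

\emph{Uniform convergence.} We have $k_\varepsilon(0)=k(0)=1$ and $|k_\varepsilon'-k'|\le o(1)+C|s+3|^{-2}$. At $z=rz_0$ with $z_0\in\overline{\mathbb D}$, $0\le r\le1$, we have $|s+3|\ge3$ and $|s+3|\ge|s|=|z-\xi|/\varepsilon\ge(1-r)/\varepsilon$. Since $\int_0^1\min\bigl(\frac19,\frac{\varepsilon^2}{(1-r)^2}\bigr)dr\le\varepsilon$ (split at $1-r=3\varepsilon$), integration along radii gives $k_\varepsilon\to k$ uniformly on $\overline{\mathbb D}$.

\emph{Injectivity.} Choose $\delta>0$, independent of $\varepsilon$, such that $|k'(\zeta)/k'(z)-1|\le\frac19$ whenever $z,\zeta\in\overline{\mathbb D}$, $|\zeta-z|<\delta$. Let $0<|z-z'|<\delta$. Then $\frac{k_\varepsilon(z)-k_\varepsilon(z')}{k'(z)(z-z')}$ is the average over $\zeta\in[z',z]$ of $\frac{k'(\zeta)}{k'(z)}(\ell'(s(\zeta))+o(1))$. This is the average of $\ell'(s(\zeta))$, which has real part at least $\frac59$, plus an error of modulus at most $\frac19\cdot\frac{13}9+o(1)<\frac59$. So $k_\varepsilon(z)\ne k_\varepsilon(z')$. For $|z-z'|\ge\delta$, $|k(z)-k(z')|$ is bounded below by compactness,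 and uniform convergence gives $k_\varepsilon(z)\ne k_\varepsilon(z')$ for small $\varepsilon$.

So if each $\varepsilon$ is small enough, the final kernel is injective on $\overline{\mathbb D}$ and as close to $(1-\bar\alpha z)^{-2}$ as we wish, uniformly on $\overline{\mathbb D}$. The normalizing constants in \eqref{eq:divisor} involve only the value at $\alpha$ and are close too. Hence $\varphi_\alpha$ is injective on $\overline{\mathbb D}$ and $\eta$-close to $\varphi^{(1)}_\alpha$. By \eqref{eq:bound}, after a rotation, $\sup|\varphi^{(1)}_\alpha|\le\frac{2+|\alpha|}{\sqrt{2-|\alpha|^2}}<3$, so $|\varphi_\alpha|<3$ if $\eta$ is small. The final weight is in $\mathcal W$, so it is logarithmically subharmonic and reproducing, of the form $|G|^2$ with $G$ analytic near $\overline{\mathbb D}$, and $\varphi_\alpha$ is analytic near $\overline{\mathbb D}$. By the last statement of Lemma~\ref{lem:test}, $\varphi_\alpha(\mathbb D)$ is not star-shaped with respect to any of its points. \qed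

\subsection{Part (B): all $\alpha$ at once}

Dents on a single arc $I$ cannot be controlled in this way uniformly in $\alpha$, because $K_\omega(z,\alpha)$ becomes singular when $\alpha$ approaches a point of $I$. Two arcs suffice, since every $\alpha$ stays away from one of them. Let
\[
\xi_1=1,\quad \xi_2=-1,\qquad Q_j=\{\alpha\in\overline{\mathbb D}:|\alpha-\xi_j|\ge\tfrac12\},\qquad I_j=\{\xi_je^{i\tau}:|\tau|\le\tfrac1{300}\}.
\]
Then $Q_1\cup Q_2=\overline{\mathbb D}$, $Q_j\supset\{|\alpha|\le\frac12\}$, so $Q_j$ is admissible, and $Q_j\cap I_j=\emptyset$. Let $e_j$ be the counterclockwise endpoint of $I_j$.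

For $\omega=1$ we have $E_1(z,\alpha)=2(1-\bar\alpha z)^{-3}\ne0$. On $I_j\times Q_j$, $|1-\bar\alpha z|=|z-\alpha|\ge\frac12-\frac1{300}\ge\frac13$. So with $z=e^{i\tau}$
\[
\Bigl|\frac{d}{d\tau}\arg(zE_1)\Bigr|=\Bigl|\operatorname{Re}\Bigl(1+\frac{3\bar\alpha z}{1-\bar\alpha z}\Bigr)\Bigr|\le1+9=10,
\]
and the change of $\arg(zE_1)$ along any subarc of $I_j$ is at most $10\cdot\frac2{300}<0.07$ in modulus.

\emph{Phase 1.} Apply Lemma~\ref{lem:turn} eleven times with $(I_1,Q_1)$, starting at $a=\xi_1$. At each step the point $\xi$ of Lemma~\ref{lem:dent} lies in $I_1$, hence not in $I_2$. So Lemma~\ref{lem:dent}(i), for $E$ with $(J,Q)=(I_2,Q_2)$, shows that small $\varepsilon$'s keep $E_\omega\ne0$ on $I_2\times Q_2$ and change the argument variations along subarcs of $I_2$ by less than $0.03$ in total, for all $\alpha\in Q_2$. (Here $\xi$ lies in $Q_2$, which part (i) permits.) At the end $\Delta_\omega(a_1,e_1;\alpha)\le0.07-\frac{11}3<-3.5$ for all $\alpha\in Q_1$, where $a_1$ is the last point reached.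

\emph{Phase 2.} Starting from the weight just obtained, apply Lemma~\ref{lem:turn} eleven times with $(I_2,Q_2)$, starting at $a=\xi_2$. The initial argument variations on $I_2$ are at most $0.07+0.03=0.1$, so at the end $\Delta_\omega(a_2,e_2;\alpha)\le0.1-\frac{11}3<-3.5$ for all $\alpha\in Q_2$, where $a_2$ is the last point reached. By Lemma~\ref{lem:dent}(i) with $(J,Q)=(I_1,Q_1)$, small $\varepsilon$'s preserve $E_\omega\ne0$ on $I_1\times Q_1$ and $\Delta_\omega(a_1,e_1;\alpha)<-3.4$ for $\alpha\in Q_1$.

Let $\omega\in\mathcal W$ be the final weight and $\alpha\in\mathbb D\setminus\{0\}$. Then $\alpha\in Q_j$ for some $j$. By \eqref{eq:phiprime}, $\varphi_\alpha'\ne0$ on $I_j$, and the argument of $z\varphi_\alpha'(z)$ changes by less than $-3.4<-\pi$ from $a_j$ counterclockwise to $e_j$. By Lemma~\ref{lem:test}, $\varphi_\alpha$ is not a univalent map onto a domain that is star-shaped with respect to some point. \qed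

\begin{thebibliography}{9}
\bibitem{Duren} Duren, \emph{Univalent Functions}.
\bibitem{HJS} \emph{A biharmonic maximum principle for hyperbolic surfaces},\\ \url{http://www.math.kth.se/~haakanh/publications/hedenmalm-jakobsson-shimorin-jram.pdf}
\end{thebibliography}

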